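\title{Randomized communication does not bound randomized AND-decision tree depth}

\begin{abstract}
For a Boolean function $f$ on $\{0,1\}^n$, let $F_\wedge(x,y)=f(x\wedge y)$. A randomized decision tree for $f$ whose queries are conjunctions of variables yields a randomized communication protocol for $F_\wedge$ of at most twice the cost. It was conjectured that, conversely, the depth of such a tree is bounded by a function of the randomized communication complexity of $F_\wedge$ alone, independently of $n$. We disprove this conjecture: there are monotone CNFs of width at most $4$ for which $F_\wedge$ has a public-coin protocol with $200$ bits, while every randomized AND-decision tree has depth at least $\frac14\log\log n-7$. The functions come from a random coloring of the hypercube, and for them the order $\log\log n$ is exact.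
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Two measures of complexity}

Let $n\ge 1$, $[n]=\{1,\dots,n\}$ and $f:\{0,1\}^n\to\{0,1\}$. For $S\subseteq[n]$ write $x^S=\prod_{i\in S}x_i=\bigwedge_{i\in S}x_i$, with $x^\emptyset=1$. The symbol $\log$ denotes the logarithm to base $2$, and $\ln$ the natural logarithm.

An \emph{AND-decision tree} is a rooted binary tree whose internal nodes are labeled by sets $S\subseteq[n]$ and whose leaves are labeled by $0$ or $1$. An input $x$ starts at the root; at a node labeled $S$ it answers the query $x^S$ and moves to the child that corresponds to the answer. The output is the label of the leaf reached, and the \emph{depth} is the largest number of internal nodes on a path from the root to a leaf. A \emph{randomized} AND-decision tree is a probability distribution over such trees, and its cost is the largest depth of a tree in the support. It \emph{computes} $f$ if for every $x$ it outputs $f(x)$ with probability at least $2/3$. The least cost of a randomized AND-decision tree computing $f$ is denoted by $\operatorname{rdt}^\wedge(f)$.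

Let $F_\wedge$ be the $2^n\times 2^n$ Boolean matrix with entries $F_\wedge(x,y)=f(x\wedge y)$, where $x\wedge y$ is the coordinatewise AND. In a \emph{public-coin protocol} for $F_\wedge$, Alice holds $x$, Bob holds $y$, and both see a common random string. They exchange bits, each bit being a function of its sender's input, the random string and the earlier bits; the output is determined by the random string and the bits exchanged. For every pair $(x,y)$ the output must equal $F_\wedge(x,y)$ with probability at least $2/3$. The cost is the largest number of bits exchanged, and $\mathrm R(F_\wedge)$ is the least cost of such a protocol.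

One inequality between the two measures is immediate:
\[
\mathrm R(F_\wedge)\le 2\operatorname{rdt}^\wedge(f).
\]
The players sample a tree with the public coins and run it on $x\wedge y$. At a node labeled $S$, Alice sends $x^S$ and Bob sends $y^S$, and the product of the two bits is $(x\wedge y)^S$. The question is whether this simulation is, up to a loss that does not depend on $n$, the only source of cheap protocols for $F_\wedge$.

\medskip
\noindent\textbf{Conjecture} (\cite[Conjecture 5.2]{dimfree})\textbf{.} \emph{There is an increasing function $\kappa:[0,\infty)\to[0,\infty)$ such that $\operatorname{rdt}^\wedge(f)\le\kappa(\mathrm R(F_\wedge))$ for every $n\ge1$ and every $f:\{0,1\}^n\to\{0,1\}$.}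
\medskip

The function $\kappa$ may grow arbitrarily fast, but it must not depend on $n$.

\subsection{Results}

The conjecture is false.

\begin{theorem}\label{thm:main}
For every integer $r\ge5$ there is a monotone function $f_r:\{0,1\}^n\to\{0,1\}$, with $n=2^{m-1}$ and $m=2^{4r}$, such that
\[
\mathrm R\big((f_r)_\wedge\big)\le200,\qquad \operatorname{rdt}^\wedge(f_r)\ge r-6 .
\]
Hence no function $\kappa$ as in the conjecture exists.
\end{theorem}

A \emph{monotone CNF of width at most $w$} is a conjunction of clauses, each of which is a disjunction of at most $w$ unnegated variables.

\begin{theorem}\label{thm:more}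
Let $f_r$ be the functions constructed for Theorem~\ref{thm:main}, and let $k=2^r$.
\begin{enumerate}
\item[(1)] $f_r$ is a monotone CNF of width at most $4$.
\item[(2)] For $0<\gamma\le\frac12$, every randomized AND-decision tree that outputs $f_r(x)$ with probability at least $\frac12+\gamma$ on every input $x$ has depth $d$ with $2^d\ge\gamma k/16$.
\item[(3)] If $g=\sum_S\alpha_Sx^S$ has real coefficients and $|g-f_r|\le\frac13$ on $\{0,1\}^n$, then $\sum_S|\alpha_S|\ge k/96$.
\item[(4)] $r-6\le\operatorname{rdt}^\wedge(f_r)\le 9r+O(1)$. Thus $\operatorname{rdt}^\wedge(f_r)=\Theta(\log\log n)$ for this family.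
\item[(5)] For every $n\ge4$ there is a monotone $f:\{0,1\}^n\to\{0,1\}$ with $\mathrm R(F_\wedge)\le200$ and $\operatorname{rdt}^\wedge(f)\ge\frac14\log\log n-7$.
\end{enumerate}
\end{theorem}

Part (2) says that allowing error close to $\frac12$ does not rescue the conjecture, and part (3) says that the obstruction does not depend on the tree structure: $f_r$ is not approximated by any combination of queries with small total weight.

\subsection{Zero sets, and why one might expect the conjecture}

It is convenient to describe an input $x$ by its \emph{zero set} $Z(x)=\{i:x_i=0\}$. Three facts are used throughout: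
\begin{equation}\label{eq:zero}
Z(x\wedge y)=Z(x)\cup Z(y),\qquad x^S=1\iff Z(x)\cap S=\emptyset,
\end{equation}
and $f$ is monotone exactly when the family $\mathcal D=\{Z(x):f(x)=1\}$ is closed under taking subsets. In this language Alice holds a set $A$, Bob holds a set $B$, and they decide whether $A\cup B\in\mathcal D$. The tree faces an unknown set $Z$, asks questions of the form ``does $Z$ meet $S$?'', and decides whether $Z\in\mathcal D$.

A protocol whose cost does not depend on $n$ cannot afford to name an element of $[n]$. What it can do is hash. In the simplest example a tree can imitate hashing.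

\begin{example}\label{ex:threshold}
Let $\mathcal D=\{Z:|Z|\le1\}$. The players announce $\min(|A|,2)$ and $\min(|B|,2)$. This settles the problem unless $A=\{p\}$ and $B=\{p'\}$, and then they must test whether $p=p'$, which they do by comparing a few random hash bits. The tree picks a uniformly random $S\subseteq[n]$ and asks whether $Z$ meets $S$ and whether $Z$ meets $[n]\setminus S$. If $|Z|\le1$, at most one answer is yes. If $|Z|\ge2$, two fixed points of $Z$ fall on different sides with probability $\frac12$, and then both answers are yes. Two independent rounds give depth $4$ and error at most $\frac14$.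
\end{example}

The example suggests that random hash bits in a protocol turn into random sets $S$ in a tree, and hence that the conjecture holds. The players have one more resource, however: each of them may apply an arbitrary function to his or her own set at no cost, and hash the result. Our construction is built around this resource. The large sets in $\mathcal D$ will have a hidden center $c$ with a color $a(c)$ taking one of $k$ values. A player who holds three points of such a set computes $c$ and $a(c)$ for free and compares the color with the other player's data by an equality test of constant cost. A tree, by contrast, makes progress only by asking about a set $S$ that is adapted to the color $a(c)$, and it has to spend about $\log k$ queries to find that color.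

Section~\ref{sec:separation} sets up the lower bound method and isolates three properties that a counterexample should have. Section~\ref{sec:construction} constructs $f_r$, Section~\ref{sec:lower} proves the lower bounds, and Section~\ref{sec:protocol} gives the protocol. Section~\ref{sec:upper} describes a tree of depth $9r+O(1)$, and Section~\ref{sec:alln} passes to arbitrary $n$.

\section{Pairs of inputs that queries rarely separate}\label{sec:separation}

We say that $S$ \emph{separates} two inputs $u,v$ if $u^S\ne v^S$. Both lower bounds in Theorem~\ref{thm:more} come from one observation: if a random pair of inputs with different values of $f$ is unlikely to be separated by any fixed query, then many queries are needed.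

\begin{lemma}\label{lem:separation}
Let $f:\{0,1\}^n\to\{0,1\}$, let $\rho$ be a probability distribution on pairs $(u,v)$ with $f(u)=1$ and $f(v)=0$, and let $\varepsilon>0$. Suppose that $\Pr_{(u,v)\sim\rho}[u^S\ne v^S]\le\varepsilon$ for every $S\subseteq[n]$.
\begin{enumerate}
\item[(a)] If a randomized AND-decision tree of cost $d$ outputs $f(x)$ with probability at least $\frac12+\gamma$ on every input $x$, then $2^d\ge2\gamma/\varepsilon$.
\item[(b)] If $g=\sum_S\alpha_Sx^S$ satisfies $|g-f|\le\frac13$ on $\{0,1\}^n$, then $\sum_S|\alpha_S|\ge1/(3\varepsilon)$.
\end{enumerate}
\end{lemma}

\begin{proof}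
(a) Let $T$ be the random tree. For each pair $(u,v)$ in the support of $\rho$,
\[
\Pr_T[T(u)\ne T(v)]\ge\Pr_T[T(u)=1]-\Pr_T[T(v)=1]\ge\big(\tfrac12+\gamma\big)-\big(\tfrac12-\gamma\big)=2\gamma .
\]
Average over $\rho$ and exchange the order of averaging: some deterministic tree $T_0$ of depth at most $d$ has $\Pr_\rho[T_0(u)\ne T_0(v)]\ge2\gamma$. If $T_0(u)\ne T_0(v)$, the paths of $u$ and $v$ diverge at some internal node, whose label separates $u$ and $v$. The tree $T_0$ has fewer than $2^d$ internal nodes, so a union bound gives $2\gamma\le2^d\varepsilon$.

(b) For each pair in the support, $g(u)-g(v)\ge\frac23-\frac13=\frac13$. Taking expectations,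
\[
\tfrac13\le\sum_S\alpha_S\,\mathbb E_\rho\big[u^S-v^S\big]\le\sum_S|\alpha_S|\Pr_\rho[u^S\ne v^S]\le\varepsilon\sum_S|\alpha_S| .\qedhere
\]
\end{proof}

Our pairs will differ in a single coordinate. If $Z(u)=L$ and $Z(v)=L\cup\{p\}$ with $p\notin L$, then by \eqref{eq:zero}
\begin{equation}\label{eq:separate}
S\text{ separates }u\text{ and }v\iff S\cap L=\emptyset\text{ and }p\in S .
\end{equation}
When $L$ is large this is a severe restriction on $S$. The smallest case in which one sees this is the OR function.

\begin{example}\label{ex:or}
Let $f=x_1\vee\dots\vee x_k$, so that $\mathcal D$ consists of the subsets of the sets $L_c=[k]\setminus\{c\}$, $c\in[k]$. Choose $c$ uniformly and take the inputs with zero sets $L_c$ and $L_c\cup\{c\}=[k]$. By \eqref{eq:separate} only $S=\{c\}$ separates this pair, so Lemma~\ref{lem:separation} applies with $\varepsilon=1/k$, and $\gamma=\frac16$ gives $2^d\ge k/3$. To make progress the tree must guess $c$ among $k$ possibilities. (Here all pairs share their second input, so only the at most $d$ nodes on the path of that input matter, and the same argument gives $d\ge k/3$. In our construction the pairs share no such input, and Theorem~\ref{thm:more}(4)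 shows that $\log k$ is the true order.)
\end{example}

Example~\ref{ex:or} comes with no protocol of bounded cost: Alice's set $A$ lies in $L_c$ for every $c\notin A$, so she has no short list of candidates to compare with Bob's set. It does show what to look for. Let $\mathcal D$ be generated by a family of sets $L_c$, and suppose the following.
\begin{enumerate}
\item[(A)] A few points of $L_c$ determine $c$.
\item[(B)] If one player knows $c$ and the other knows $p$, they can test whether $p\in L_c$ with a bounded number of bits.
\item[(C)] There is a distribution on pairs $(c,p)$ with $L_c\cup\{p\}\notin\mathcal D$ such that, for each $S$, the event ``$S\cap L_c=\emptyset$ and $p\in S$'' is rare.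
\end{enumerate}
Properties (A) and (B) will give the protocol, and (C) the lower bound. The OR function has (B), which is an inequality test, and (C), but not (A). To gain (A) we restrict $L_c$ to the neighborhood of $c$ in a graph in which two vertices have few common neighbors; to keep (B), adjacency in the graph must be cheap to test. The hypercube has both features. To keep (C) we color the vertices with $k$ colors and let $L_c$ consist of the neighbors of $c$ whose color differs from that of $c$.

\section{The colored hypercube and the function $f_r$}\label{sec:construction}

\subsection{The hypercube}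

We identify $\{0,1\}^m$ with $\mathbb F_2^m$, write $e_1,\dots,e_m$ for the unit vectors and $\operatorname{wt}$ for the Hamming weight; the distance between $z$ and $z'$ is $\operatorname{wt}(z+z')$. Two vertices are adjacent if their distance is $1$, and $\Gamma(z)=\{z+e_i:i\in[m]\}$ is the neighborhood of $z$. The next lemma is property (A).

\begin{lemma}\label{lem:codegree}
In a hypercube of any dimension, two distinct vertices have at most two common neighbors. Consequently a set of at least three vertices lies in $\Gamma(w)$ for at most one $w$, and a set of two vertices lies in $\Gamma(w)$ for at most two $w$.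
\end{lemma}

\begin{proof}
If $z\ne z'$ and $z+e_i=z'+e_j$, then $i\ne j$ and $z+z'=e_i+e_j$, so the index $i$ is one of the two elements of the support of $z+z'$. This proves the first claim. If three vertices lay in $\Gamma(w)\cap\Gamma(w')$ with $w\neq w'$, then $w$ and $w'$ would have three common neighbors; and a set $\{z,z'\}$ lies in $\Gamma(w)$ exactly when $w$ is a common neighbor of $z$ and $z'$.
\end{proof}

Fix $r\ge5$ and put
\[
k=2^r\ge32,\qquad m=k^4,\qquad n=2^{m-1}.
\]
Let $V_0$ and $V_1$ be the sets of vectors of even and odd weight in $\mathbb F_2^m$, so $|V_0|=|V_1|=n$ and every edge joins $V_0$ to $V_1$. We call the elements of $V_0$ \emph{centers} and those of $V_1$ \emph{points}, and we write edges as pairs $(c,p)\in V_0\times V_1$. For $C\subseteq V_0$ and $S\subseteq V_1$ let $E(C,S)$ be the set of edges between $C$ and $S$.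

\subsection{Colorings}

The colors are the $k$ elements of $\mathbb F_2^r$. Fix $\lambda:[m]\to\mathbb F_2^r$ taking each value exactly $m/k$ times, and let
\[
b(z)=\sum_{i=1}^m z_i\lambda(i)\in\mathbb F_2^r\qquad(z\in\mathbb F_2^m).
\]
Points are colored by $b$. Centers are colored by a map $a:V_0\to\mathbb F_2^r$, chosen in Lemma~\ref{lem:coloring}. An edge $(c,p)$ is \emph{monochromatic} if $a(c)=b(p)$. The linearity of $b$ serves one purpose. Since $b(c+e_i)=b(c)+\lambda(i)$, the edge $(c,c+e_i)$ is monochromatic exactly when $\lambda(i)=a(c)+b(c)$. Therefore every center lies on exactly $m/k$ monochromatic edges, whatever $a$ is, and the number of monochromatic edges is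
\[
M=\frac{nm}{k}.
\]
For a center $c$ let
\[
L_c=\{p\in\Gamma(c):b(p)\ne a(c)\},\qquad |L_c|=m-\frac mk\ge3 .
\]

Call a pair $(C,S)$ with $C\subseteq V_0$, $S\subseteq V_1$ \emph{pure} if all edges in $E(C,S)$ are monochromatic; equivalently, $S\cap L_c=\emptyset$ for all $c\in C$. In view of \eqref{eq:separate}, property (C) asks that no pure pair contain a large share of the $M$ monochromatic edges. The share $1/k$ cannot be avoided: the $k$ pairs $(a^{-1}(\alpha),b^{-1}(\alpha)\cap V_1)$, $\alpha\in\mathbb F_2^r$, are pure and together contain every monochromatic edge, so one of them has at least $M/k$ edges. For a structured coloring $a$ the share can be much larger.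

\begin{example}\label{ex:small}
The definitions above make sense whenever $k$ divides $m$ and $m-m/k\ge3$. The smallest case with $k=4$ is $m=4$, $n=8$. Let $\lambda(1),\dots,\lambda(4)=00,01,10,11$, and let $a$ be the restriction of $b$ to $V_0$. The center $0000$ has color $00$, its neighbors $1000,0100,0010,0001$ have colors $00,01,10,11$, and $L_{0000}=\{0100,0010,0001\}$. In general the edge $(c,c+e_i)$ is monochromatic exactly when $\lambda(i)=00$, that is, when $i=1$, so $M=8$. Take
\[
C=\{0000,0110,0101,0011\},\qquad S=\{1000,1110,1101,1011\}.
\]
All centers in $C$ have first coordinate $0$ and all points in $S$ have first coordinate $1$, so $E(C,S)$ consists of the four edges $(c,c+e_1)$, $c\in C$. The pair is pure and contains half of the monochromatic edges.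

The same happens for all $k$ and $m$ when $a=b$ on $V_0$. Let $C$ and $S$ consist of the centers and points with an even number of ones outside $\lambda^{-1}(0)$. For $c\in C$ we have $c+e_i\in S$ exactly when $\lambda(i)=0$, so $(C,S)$ is pure, and it has $M/2$ edges because $|C|=n/2$.
\end{example}

A random coloring of the centers destroys such structure and comes within a constant factor of the unavoidable share $1/k$.

\begin{lemma}\label{lem:coloring}
There is a coloring $a:V_0\to\mathbb F_2^r$ such that every pure pair $(C,S)$ satisfies $|E(C,S)|<\frac{32}{k}M$.
\end{lemma}

The natural attempt is a union bound over pairs $(C,S)$ for a uniformly random $a$. If each of $t$ centers has a neighbor in $S$, purity prescribes all their colors, which has probability at most $k^{-t}$. For $t=8n/k$ this beats the number $\binom nt\le(ek/8)^t$ of choices for the centers, but only by the factor $(e/8)^{8n/k}$, which does not compensate for the $2^n$ choices of $S$. We therefore first replace $S$ by a sparse subset that still has a neighbor of most of the relevant centers. This is where the large degree $m=k^4$ is used: it gives many centers at least $16k^2$ neighbors in $S$, so that a subset of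 density about $k^{-2}$ suffices.

We use two standard inequalities. Markov's inequality states that $\Pr[X\ge\theta]\le\mathbb E[X]/\theta$ for a random variable $X\ge0$ and $\theta>0$. For integers $1\le s\le n$,
\begin{equation}\label{eq:binom}
\sum_{i\le s}\binom ni\le\Big(\frac{en}s\Big)^s,
\end{equation}
because $(s/n)^s\sum_{i\le s}\binom ni\le\sum_{i}\binom ni(s/n)^i=(1+s/n)^n\le e^s$.

\begin{proof}[Proof of Lemma~\ref{lem:coloring}]
Put $t=8n/k$ and $s=n/(4k^2)$. These are powers of $2$ with $1\le s\le t\le n$, and $s=t/(32k)$. Given a coloring $a$, a \emph{witness} is a pure pair $(C'',S')$ with $|C''|=t$ and $|S'|\le s$ in which every $c\in C''$ has a neighbor in $S'$.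

\emph{Step 1: if $(C,S)$ is pure and $|E(C,S)|\ge\frac{32}kM$, then a witness exists.} Let $d(c)=|\Gamma(c)\cap S|$. For $c\in C$ all these edges are monochromatic, so $d(c)\le m/k$. Let $C'=\{c\in C:d(c)\ge16k^2\}$. Since $16k^2=\frac{16}k\cdot\frac mk$,
\[
\frac{32}k\cdot\frac{nm}k\le|E(C,S)|\le|C'|\cdot\frac mk+n\cdot\frac{16}{k}\cdot\frac mk,
\]
and hence $|C'|\ge16n/k=2t$. Form $S'\subseteq S$ by keeping each element independently with probability $\tau=1/(8k^2)$. A fixed $c\in C'$ has no neighbor in $S'$ with probability at most $(1-\tau)^{16k^2}\le e^{-2}$. By Markov's inequality, more than half of $C'$ has no neighbor in $S'$ with probability at most $2e^{-2}<0.28$. Also $\mathbb E|S'|\le\tau n=s/2$, so $|S'|>s$ with probability at most $\frac12$. Since $0.28+0.5<1$, there is an $S'$ with $|S'|\le s$ such that at least $|C'|/2\ge t$ centers of $C'$ have a neighbor in $S'$. Let $C''$ consist of $t$ of them. The pair $(C'',S')$ is pure because $C''\subseteq C$ and $S'\subseteq S$.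

\emph{Step 2: some coloring has no witness.} Choose the colors $a(c)$ independently and uniformly. Fix $C''$ and $S'$ with $|C''|=t$, $|S'|\le s$, such that each $c\in C''$ has a neighbor $p_c\in S'$. If the pair is pure, then $a(c)=b(p_c)$ for all $c\in C''$, and this has probability $k^{-t}$. By \eqref{eq:binom} the number of such pairs is at most
\[
\binom nt\sum_{i\le s}\binom ni\le\Big(\frac{en}t\Big)^t\Big(\frac{en}s\Big)^s=\Big(\frac{ek}8\Big)^t\big(4ek^2\big)^{t/(32k)} .
\]
The probability that a witness exists is therefore at most
\[
\exp\Big(t\Big[1-\ln8+\frac{\ln(4ek^2)}{32k}\Big]\Big).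
\]
Here $1-\ln8<-1$, and $\ln(4ek^2)<3+2k<32k$. The bracket is negative, so the probability is less than $1$.
\end{proof}

The assumption $r\ge5$ excludes only the range $k<32$, in which the bound of the lemma exceeds $M$ and says nothing. From now on $a$ is a coloring as in Lemma~\ref{lem:coloring}.

\subsection{The function}

Index the $n$ variables by the points $p\in V_1$, so that $Z(x)\subseteq V_1$. Define
\[
\mathcal D=\{Z\subseteq V_1:|Z|\le2\}\cup\{Z\subseteq V_1:Z\subseteq L_c\text{ for some }c\in V_0\},
\]
and let $f_r(x)=1$ if and only if $Z(x)\in\mathcal D$. The family $\mathcal D$ is closed under subsets, so $f_r$ is monotone. Since $L_c\subseteq\Gamma(c)$, Lemma~\ref{lem:codegree} gives: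
\begin{equation}\label{eq:center}
\text{every }Z\in\mathcal D\text{ with }|Z|\ge3\text{ lies in }L_c\text{ for exactly one center }c=c(Z).
\end{equation}
The sets of size at most $2$ are put into $\mathcal D$ for the sake of the protocol. If $A=\{p\}$ and $B=\{p'\}$, neither player knows the common neighbors of $p$ and $p'$, so neither can evaluate $a$ there; with our definition of $\mathcal D$ this case needs no test.

\begin{proof}[Proof of Theorem~\ref{thm:more}(1)]
Let $\mathcal W$ be the family of minimal sets outside $\mathcal D$. As $\mathcal D$ is closed under subsets, $f_r(x)=0$ exactly when $Z(x)$ contains some $W\in\mathcal W$, that is, when the clause $\bigvee_{p\in W}x_p$ is false. So $f_r=\bigwedge_{W\in\mathcal W}\bigvee_{p\in W}x_p$, and it suffices to show that every $Z\notin\mathcal D$ has a subset of size at most $4$ outside $\mathcal D$. We have $|Z|\ge3$; let $W_0\subseteq Z$ have three points. If $W_0\notin\mathcal D$ we are done. Otherwise let $c=c(W_0)$. Since $Z\not\subseteq L_c$, there is a point $p\in Z\setminus L_c$. If the four-point set $W_0\cup\{p\}$ were in $\mathcal D$, it would lie in some $L_{c'}$, and \eqref{eq:center} applied to $W_0$ would give $c'=c$, contradicting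 $p\notin L_c$.
\end{proof}

\section{Lower bounds}\label{sec:lower}

For a monochromatic edge $(c,p)$ let $u_c$ and $v_{c,p}$ be the inputs with zero sets $L_c$ and $L_c\cup\{p\}$. Then $f_r(u_c)=1$. Also $f_r(v_{c,p})=0$: the set $L_c\cup\{p\}$ has at least four points, and if it lay in $L_{c'}$, then \eqref{eq:center} applied to $L_c$ would give $c'=c$, whereas $p\notin L_c$. This is where $|L_c|\ge3$ is used. Let $\rho$ be the distribution of $(u_c,v_{c,p})$ for $(c,p)$ chosen uniformly among the $M$ monochromatic edges.

\begin{lemma}\label{lem:rare}
Every $S\subseteq V_1$ separates a pair drawn from $\rho$ with probability less than $32/k$.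
\end{lemma}

\begin{proof}
Let $C=\{c\in V_0:S\cap L_c=\emptyset\}$. The pair $(C,S)$ is pure, since an edge $(c,p)\in E(C,S)$ that is not monochromatic would give $p\in S\cap L_c$. By \eqref{eq:separate}, $S$ separates $u_c$ and $v_{c,p}$ exactly when $c\in C$ and $p\in S$. So the number of monochromatic edges whose pair is separated is $|E(C,S)|$, which is less than $\frac{32}kM$ by Lemma~\ref{lem:coloring}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}(2) and (3)]
Apply Lemma~\ref{lem:separation} with $\varepsilon=32/k$. Part (a) gives $2^d\ge2\gamma k/32=\gamma k/16$, and part (b) gives $\sum_S|\alpha_S|\ge k/96$.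
\end{proof}

\begin{corollary}\label{cor:lower}
$\operatorname{rdt}^\wedge(f_r)\ge r-6$.
\end{corollary}

\begin{proof}
Theorem~\ref{thm:more}(2) with $\gamma=\frac16$ gives $2^d\ge k/96>2^{r-7}$, and $d$ is an integer.
\end{proof}

\section{A protocol with at most 200 bits}\label{sec:protocol}

By \eqref{eq:zero}, Alice holds $A=Z(x)$, Bob holds $B=Z(y)$, and they must decide whether $A\cup B\in\mathcal D$. Property (A) reduces this to a bounded number of questions of two kinds: whether two strings are equal, and whether $p\in L_c$. The second kind requires a test for adjacency in $\mathbb F_2^m$ whose cost does not depend on $m$. We obtain it by projecting to a cube of bounded dimension.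

\subsection{Random projections of the cube}

For $h:[m]\to[q]$ let $\pi_h:\mathbb F_2^m\to\mathbb F_2^q$ be the linear map with $\pi_h(e_i)=e_{h(i)}$. The $j$-th coordinate of $\pi_h(z)$ is the parity of $z$ on the class $h^{-1}(j)$. A sum of an odd number of unit vectors has odd weight and a sum of an even number has even weight, so $\operatorname{wt}(\pi_h(v))\equiv\operatorname{wt}(v)\pmod 2$. Vectors of weight $1$ go to vectors of weight $1$. The following lemma says that heavier vectors rarely become light; parts (a), (b) and (d) are needed in Section~\ref{sec:upper}.

\begin{lemma}\label{lem:hash}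
Let $q\ge2$, let $h:[m]\to[q]$ be uniformly random, and let $v\in\mathbb F_2^m$.
\begin{enumerate}
\item[(a)] Three fixed distinct indices fail to have three distinct $h$-values with probability at most $3/q$.
\item[(b)] If $v\ne0$, then $\Pr[\pi_h(v)=0]\le1/q$.
\item[(c)] If $\operatorname{wt}(v)$ is odd and at least $3$, then $\Pr[\operatorname{wt}(\pi_h(v))=1]\le3/q$.
\item[(d)] If $\operatorname{wt}(v)$ is even and at least $4$, then $\Pr[\operatorname{wt}(\pi_h(v))\le 3]\le18/q$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Each of the three pairs collides with probability $1/q$.

In (b), (c), (d) we condition on the values of $h$ outside one, two, or three indices of the support of $v$. The remaining values $h_1,h_2,\dots$ are independent and uniform in $[q]$, and $\pi_h(v)=u+e_{h_1}+\cdots$ with $u$ fixed.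

(b) The equation $u+e_{h_1}=0$ holds for at most one value of $h_1$.

(c) Here $\pi_h(v)=u+e_{h_1}+e_{h_2}$, and $u$ has odd weight. If $u=e_j$, weight $1$ requires $h_1=h_2$, $h_1=j$ or $h_2=j$, which has probability at most $3/q$. If $\operatorname{wt}(u)=3$, weight $1$ requires $h_1,h_2$ to be distinct elements of the support of $u$, which has probability $6/q^2\le3/q$. If $\operatorname{wt}(u)\ge5$, the weight is at least $3$.

(d) Here $\pi_h(v)=u+e_{h_1}+e_{h_2}+e_{h_3}$, and $u$, a sum of $\operatorname{wt}(v)-3$ unit vectors, has odd weight. If $\operatorname{wt}(u)\ge7$, the weight of $\pi_h(v)$ is at least $4$. If $\operatorname{wt}(u)\le5$, then some $h_i$ lies in the support of $u$ with probability at most $15/q$, and two of the $h_i$ coincide with probability at most $3/q$. Outside these events the weight is $\operatorname{wt}(u)+3\ge4$.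
\end{proof}

\subsection{Two tests}

In both tests one player, the \emph{sender}, sends a message, and the other, the \emph{receiver}, learns the outcome. Each test uses fresh public coins.

\emph{Equality test} (5 bits, error at most $1/32$). The players hold bit strings $z,z'$ of the same length. For five independent uniform strings $w$ the sender sends $\langle z,w\rangle=\sum_iz_iw_i\bmod2$, and the receiver reports ``equal'' if all five bits agree with $\langle z',w\rangle$. Equal strings always pass. If $z\ne z'$, then $\langle z+z',w\rangle$ is a uniform bit, so the strings pass with probability $1/32$.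

\emph{Incidence test} (37 bits, error at most $1/24$). The sender holds a center $c$ and the receiver a point $p$; the question is whether $p\in L_c$, that is, whether $\operatorname{wt}(c+p)=1$ and $a(c)\ne b(p)$. For two independent uniform maps $h:[m]\to[16]$ the sender sends $\pi_h(c)$, 16 bits each time, and the receiver checks whether $\pi_h(c)+\pi_h(p)=\pi_h(c+p)$ has weight $1$. Then they run an equality test on $a(c)$ and $b(p)$. The receiver answers ``$p\in L_c$'' if both weight checks pass and the equality test reports ``unequal''. The weight of $c+p$ is odd. If it is $1$, both checks pass, and only the equality test can err, with probability at most $1/32$. If it is at least $3$, a wrong answer requires both checks to pass, which by Lemma~\ref{lem:hash}(c) has probability at most $(3/16)^2=9/256$. Both $1/32$ and $9/256$ are below $1/24$.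

\subsection{The protocol}

\begin{proposition}\label{prop:protocol}
$\mathrm R\big((f_r)_\wedge\big)\le200$.
\end{proposition}

\begin{proof}
Each player announces whether his or her set is in $\mathcal D$ (1 bit) and the minimum of its size and $3$ (2 bits), 6 bits in all. If one of the sets is not in $\mathcal D$, the output is $0$; this is correct because $\mathcal D$ is closed under subsets. From now on $A,B\in\mathcal D$. If one set is empty, the union is the other set; if both have size $1$, the union has size at most $2$. In these cases the output is $1$. Otherwise exchange the names of the sets, if necessary, so that $\min(|A|,3)\ge\min(|B|,3)$. Then $|A|\ge2$ and $B\ne\emptyset$. The holder of $A$ is the sender, and both players know which of the following cases occurs and, when $|B|\le 2$, the size of $B$.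

\emph{Case $|A|,|B|\ge3$.} If $c(A)=c(B)$, then $A\cup B\subseteq L_{c(A)}$. Conversely, if $A\cup B\in\mathcal D$, then $A\cup B\subseteq L_c$ for some $c$, and $c=c(A)=c(B)$ by \eqref{eq:center}. One equality test on $c(A)$ and $c(B)$ decides the problem.

\emph{Case $|A|\ge3$, $|B|\le2$.} If $A\cup B\in\mathcal D$, it lies in some $L_c$, and $c=c(A)$. So $A\cup B\in\mathcal D$ if and only if $B\subseteq L_{c(A)}$. One incidence test for each point of $B$ decides the problem.

\emph{Case $|A|=2$, $1\le|B|\le2$.} Now $A\cup B\in\mathcal D$ if and only if $|A\cup B|\le2$, which means $B\subseteq A$, or $B\subseteq L_c$ for some $c$ with $A\subseteq L_c$. By Lemma~\ref{lem:codegree} there are at most two such $c$. The sender knows them and announces their number (2 bits). The players run an equality test for each pair of a point of $A$ and a point of $B$, at most four tests, and an incidence test for each pair of a candidate $c$ and a point of $B$, at most four tests. The correct outcomes of these tests determine both conditions.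

In each case the receiver computes the answer from the outcomes and sends it (1 bit). At most eight tests are run, each wrong with probability at most $1/24$, so all are correct with probability at least $2/3$. The last case is the most expensive, with at most $6+2+4\cdot5+4\cdot37+1=177\le200$ bits.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The function $f_r$ is monotone, and the two bounds are Proposition~\ref{prop:protocol} and Corollary~\ref{cor:lower}. If $\kappa$ were as in the conjecture, then $r-6\le\kappa(\mathrm R((f_r)_\wedge))\le\kappa(200)$ for all $r\ge5$, which is impossible.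
\end{proof}

\section{A tree of depth $9r+O(1)$}\label{sec:upper}

We now show that the lower bound has the right order for $f_r$. The input is an unknown set $Z\subseteq V_1$, and a query tells whether $Z$ meets a chosen set $S\subseteq V_1$.

Suppose that $Z\subseteq\Gamma(c)$ and $|Z|\ge3$. If the tree knew the color $\alpha=a(c)$, one more query, on the color class $\{z\in V_1:b(z)=\alpha\}$, would decide whether $Z\subseteq L_c$. The difficulty is that $a$ is an unstructured function of the $m$-bit string $c$, and the tree cannot afford to learn $c$. It can instead isolate one point of $Z$. If it knows an index $i$ with $c+e_i\in Z$ and the bit $c_i$, then $c+e_i$ is the only point of $Z$ in the half-cube $\{z:z_i\ne c_i\}$, and any function of this point, in particular $a(c)$, can be read off bit by bit. The index $i$ is found by binary search over $[m]$ in $\log m=4r$ rounds. A random projection to a cube of bounded dimension serves two purposes: it detects the sets $Z$ that lie in no neighborhood, and it provides reference points from which parities of $c$ can be read. We first describe the sets that must be detected.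

\begin{lemma}\label{lem:shape}
Let $Z\subseteq V_1$ with $|Z|\ge3$ lie in no neighborhood $\Gamma(c)$. Then either two points of $Z$ are at distance at least $4$, or there are a center $c$ and distinct indices $i,j,l$ such that $Z$ contains $c+e_i$, $c+e_j$, $c+e_l$ and $c+e_i+e_j+e_l$.
\end{lemma}

\begin{proof}
Distances within $V_1$ are even, so we may assume that any two distinct points of $Z$ are at distance $2$. Let $p_1,p_2,p_3\in Z$ be distinct. The vectors $p_1+p_2$ and $p_1+p_3$ have weight $2$, and so does their sum $p_2+p_3$; hence their supports share exactly one index $i$. Write $p_1+p_2=e_i+e_j$ and $p_1+p_3=e_i+e_l$ with $i,j,l$ distinct, and put $c=p_1+e_i$. Then $p_1=c+e_i$, $p_2=c+e_j$, $p_3=c+e_l$. Choose $p_4\in Z\setminus\Gamma(c)$ and let $u=c+p_4$, a vector of odd weight different from $1$. The point $p_4$ differs from $p_1,p_2,p_3$, so $u+e_i$, $u+e_j$, $u+e_l$ have weight $2$. As $\operatorname{wt}(u)\ge3$, this forces $\operatorname{wt}(u)=3$ and $i,j,l$ in the support of $u$. Thus $p_4=c+e_i+e_j+e_l$.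
\end{proof}

\begin{proposition}\label{prop:upper}
$\operatorname{rdt}^\wedge(f_r)\le9r+2^{64}+2$.
\end{proposition}

\begin{proof}
Put $q=64$. A \emph{star} is a neighborhood $\Gamma(w)=\{w+e_j:j\in[q]\}$ in $\mathbb F_2^q$. By Lemma~\ref{lem:codegree} a set of at least three vectors lies in at most one star, and any two vectors of a star are at distance at most $2$. For $J'\subseteq[m]$ let $z(J')=\sum_{i\in J'}z_i\bmod2$.

\medskip\noindent\emph{The tree.} Choose $h:[m]\to[q]$ uniformly at random and write $\pi=\pi_h$.

\emph{Stage 1: projection.} For each $y\in\mathbb F_2^q$ ask whether $Z$ meets $\{z\in V_1:\pi(z)=y\}$. This reveals $Y=\pi(Z)$. If $|Y|\le2$, output $1$. If $|Y|\ge3$ and $Y$ lies in no star, output $0$. Otherwise let $\Gamma(w)$ be the unique star containing $Y$, choose distinct $j_0,j_1\in[q]$ with $w+e_{j_0},w+e_{j_1}\in Y$, and let $R=\{z\in V_1:\pi(z)=w+e_{j_1}\}$ be the set of \emph{reference points}.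

\emph{Stage 2: binary search.} Start with $J=h^{-1}(j_0)$. This set is nonempty, because $e_{j_0}+e_{j_1}$ is a sum of two elements of $Y$ and hence lies in the image of $\pi$. While $|J|>1$, split $J=J'\sqcup J''$ as evenly as possible, and make two queries. Let $\sigma=1$ if $Z$ meets $\{z\in R:z(J')=1\}$, and $\sigma=0$ otherwise. If $Z$ meets $\{z\in V_1:z(J')\ne\sigma\}$, replace $J$ by $J'$, and otherwise by $J''$. At the end $J=\{i\}$.

\emph{Stage 3: reading the color.} Let $\beta=1$ if $Z$ meets $\{z\in R:z_i=1\}$, and $\beta=0$ otherwise. For $l=1,\dots,r$ let $\alpha_l=1$ if $Z$ meets $\{z\in V_1:z_i\ne\beta,\ a(z+e_i)_l=1\}$, and $\alpha_l=0$ otherwise; here $a(z+e_i)_l$ is the $l$-th bit of the color of the center $z+e_i$. Put $\alpha=(\alpha_1,\dots,\alpha_r)$. Output $0$ if $Z$ meets $\{z\in V_1:b(z)=\alpha\}$, and $1$ otherwise.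

\medskip\noindent\emph{Depth.} Stage 1 makes $2^q$ queries. In Stage 2 each round replaces $|J|$ by at most $\lceil|J|/2\rceil$, and initially $|J|\le m=2^{4r}$, so there are at most $4r$ rounds and $8r$ queries. Stage 3 makes $r+2$ queries.

\medskip\noindent\emph{Correctness when $|Z|\le2$.} Then $|Y|\le2$, and the output $1$ is always correct.

\medskip\noindent\emph{Correctness when $|Z|\ge3$ and $Z\subseteq\Gamma(c)$.} The center $c$ is unique by Lemma~\ref{lem:codegree}, so $Z\in\mathcal D$ if and only if $Z\subseteq L_c$. Let $I=\{i':c+e_{i'}\in Z\}$. Then $|I|\ge3$ and $Y=\{\pi(c)+e_j:j\in h(I)\}$. By Lemma~\ref{lem:hash}(a), $|h(I)|\ge3$ with probability at least $1-3/q>2/3$. We show that the output is then correct. In this event $|Y|\ge3$, $w=\pi(c)$, and $j_0,j_1\in h(I)$. The set $Z\cap R$ consists of the points $c+e_{i'}$ with $i'\in I$ and $h(i')=j_1$. It is nonempty, and all its points agree with $c$ on the coordinates in $h^{-1}(j_0)$, because $j_1\ne j_0$.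

We claim that $I\cap J\ne\emptyset$ throughout Stage 2. This holds at the start since $j_0\in h(I)$. In a round, $J'\subseteq h^{-1}(j_0)$, so every $z\in Z\cap R$ has $z(J')=c(J')$, and therefore $\sigma=c(J')$. A point $z=c+e_{i'}$ of $Z$ has $z(J')\ne c(J')$ exactly when $i'\in J'$. So the second query is answered yes exactly when $I\cap J'\ne\emptyset$; if it is answered no, then $I\cap J''\ne\emptyset$. This proves the claim, and at the end $c+e_i\in Z$.

In Stage 3, $i\in h^{-1}(j_0)$, so the reference points give $\beta=c_i$. The only point $z\in Z$ with $z_i\ne c_i$ is $z=c+e_i$, and for it $a(z+e_i)=a(c)$. Hence $\alpha=a(c)$. The last query is answered yes exactly when some $p\in Z$ has $b(p)=a(c)$, that is, when $Z\not\subseteq L_c$, which is the case $f_r=0$.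

\medskip\noindent\emph{Correctness when $|Z|\ge3$ and $Z$ lies in no $\Gamma(c)$.} Then $Z\notin\mathcal D$, and we show that Stage 1 outputs $0$ with probability more than $2/3$. We use the two alternatives of Lemma~\ref{lem:shape}.

Suppose $p,p'\in Z$ are at distance at least $4$. By Lemma~\ref{lem:hash}(d), $\pi(p)$ and $\pi(p')$ are at distance at least $4$ except with probability at most $18/q$, and then $Y$ lies in no star. By Lemma~\ref{lem:hash}(b), applied to the three differences of three fixed points of $Z$, we have $|Y|\ge3$ except with probability at most $3/q$. The output is $0$ with probability at least $1-21/64>2/3$.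

Suppose $Z$ contains $c+e_i,c+e_j,c+e_l$ and $c+e_i+e_j+e_l$. With probability at least $1-3/q$ the values $h(i),h(j),h(l)$ are distinct. Then $Y$ contains three distinct vectors of the star $\Gamma(\pi(c))$, which is the only star containing these three, and also the vector $\pi(c)+e_{h(i)}+e_{h(j)}+e_{h(l)}$, which is at distance $3$ from $\pi(c)$ and so is not in that star. Thus $|Y|\ge3$, $Y$ lies in no star, and the output is $0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}(4)]
The two bounds are Corollary~\ref{cor:lower} and Proposition~\ref{prop:upper}. Since $\log n=2^{4r}-1$, we have $4r-1\le\log\log n<4r$, so $r=\Theta(\log\log n)$.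
\end{proof}

\section{Arbitrary $n$ and the size of the gap}\label{sec:alln}

The functions $f_r$ exist only for $n_r=2^{2^{4r}-1}$ variables. Adding irrelevant variables covers the remaining $n$.

\begin{proof}[Proof of Theorem~\ref{thm:more}(5)]
Let $f'$ be a function of $n'\le n$ variables and let $f(x_1,\dots,x_n)=f'(x_1,\dots,x_{n'})$. If $f'$ is monotone, so is $f$. The players can ignore the new coordinates, so $\mathrm R(F_\wedge)\le\mathrm R(F'_\wedge)$. A tree for $f$ gives a tree for $f'$ of the same depth: set the new variables to $1$, so that the query $x^S$ becomes $x^{S\cap[n']}$. Hence $\operatorname{rdt}^\wedge(f)\ge\operatorname{rdt}^\wedge(f')$.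

Given $n\ge4$, let $r\ge0$ be the largest integer with $2^{2^{4r}-1}\le n$; it exists because $r=0$ satisfies the inequality. By maximality $2^{4(r+1)}-1>\log n$, so $r+1>\frac14\log\log n$. If $r\ge5$, take $f'=f_r$ and $n'=n_r$; then $\mathrm R(F_\wedge)\le200$ and $\operatorname{rdt}^\wedge(f)\ge r-6>\frac14\log\log n-7$. If $r\le4$, then $\frac14\log\log n-7<-2$, and a constant function, for which both measures are $0$, has the required properties.
\end{proof}

\begin{remark}
The function $f$ in the last proof is again a monotone CNF of width at most $4$, since padding does not change the clauses. So if a bound $\operatorname{rdt}^\wedge(f)\le\kappa(\mathrm R(F_\wedge),n)$ holds with $\kappa$ increasing in its first argument, even only for such CNFs, then $\kappa(200,n)\ge\frac14\log\log n-7$ for all $n\ge4$. We do not claim that $\log\log n$ is the largest possible gap over all $f$; Theorem~\ref{thm:more}(4) shows only that it is the exact order for the family $f_r$.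
\end{remark}

\begin{thebibliography}{1}

\bibitem{dimfree}
\emph{Dimension-Free Bounds and Structural Results in Communication Complexity},
\texttt{https://eccc.weizmann.ac.il/report/2021/066/download}.

\end{thebibliography}
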